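# A modular union of two non-modular sets of identities

## The first guess: disjoint languages cannot help each other

Take two sets of identities $\Sigma_1$ and $\Sigma_2$ written with different operation symbols. Suppose that neither forces its algebras to have modular congruence lattices. Put the two sets together. No identity of $\Sigma_1\cup\Sigma_2$ mixes symbols of the two kinds, so nothing forces the two families of operations to interact. The natural guess is that the union still does not force modularity. This guess is Taylor's conjecture; the form used here comes from "Taylor's Modularity Conjecture For Idempotent Varieties", http://aaa.karlin.mff.cuni.cz/presentations/oprsal.pdf. Let us make it precise and test it.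

**Definition (modular variety).** A variety is *congruence modular* if for every algebra in it and all congruences $\alpha,\beta,\gamma$ of that algebra with $\alpha\ge\gamma$ we have
$$\alpha\wedge(\beta\vee\gamma)=(\alpha\wedge\beta)\vee\gamma .$$

Recall that the meet of two congruences is their intersection. The join is the join as equivalence relations: two elements are related by $\beta\vee\gamma$ iff a finite chain of $\beta$- and $\gamma$-steps connects them. The inequality $\ge$ in the modular law always holds, so a failure is a pair in the left side and not in the right.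

**Definition (Day terms).** A set $\Sigma$ of identities *implies existence of Day terms* if there are $n\ge0$ and 4-ary terms $d_0,\dots,d_n$ in the language of $\Sigma$ such that the following are consequences of $\Sigma$:
$$d_0(x,y,z,w)\approx x,\qquad d_n(x,y,z,w)\approx w,$$
$$d_i(x,y,y,x)\approx x\ \text{ for all } i,$$
$$d_i(x,x,y,y)\approx d_{i+1}(x,x,y,y)\ \text{ for even } i,\qquad d_i(x,y,y,z)\approx d_{i+1}(x,y,y,z)\ \text{ for odd } i.$$

**Day's theorem** (A. Day, 1969). A variety is congruence modular if and only if it has Day terms.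

So $\Sigma$ implies existence of Day terms exactly when the variety axiomatized by $\Sigma$ is congruence modular. I will call $\Sigma$ itself modular or non-modular accordingly.

*Example.* Let $p$ satisfy $p(x,x,y)\approx y$ and $p(x,y,y)\approx x$ (a Mal'cev operation). Then $d_0=x$, $d_1=p(w,z,y)$, $d_2=w$ are Day terms: at $(x,y,y,x)$ we get $d_1=p(x,y,y)=x$; at $(x,x,y,y)$ we get $d_1=p(y,y,x)=x=d_0$; at $(x,y,y,z)$ we get $d_1=p(z,y,y)=z=d_2$.

**Conjecture (Taylor).** Suppose that $\Sigma_1$ and $\Sigma_2$ are two sets of identities in disjoint languages such that neither of them implies existence of Day terms. Then $\Sigma_1\cup\Sigma_2$ does not imply existence of Day terms either.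

**A standard shape for failures.** Let $A$ be a subalgebra of $P\times Q$, let $\alpha,\beta$ be the kernels on $A$ of the first and second projections, and let $\gamma\le\alpha$ be a congruence of $A$. An element of $A$ is determined by its two coordinates, so $\alpha\wedge\beta=0$ and $(\alpha\wedge\beta)\vee\gamma=\gamma$. Hence:

$$\text{if } a\mathrel\beta a'\mathrel\gamma b'\mathrel\beta b,\quad a\mathrel\alpha b,\quad (a,b)\notin\gamma,\ \text{ then the modular law fails in } A. \tag{10}$$

The smallest case is the *square*: $A=\{0,1\}\times\{0,1\}$, with $\gamma$ having the blocks $\{(0,0)\}$, $\{(0,1)\}$, $\{(1,0),(1,1)\}$. Here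
$$(0,0)\mathrel\beta(1,0)\mathrel\gamma(1,1)\mathrel\beta(0,1),\qquad (0,0)\mathrel\alpha(0,1),\qquad ((0,0),(0,1))\notin\gamma .$$
Think of the first coordinate as naming a column. Over $0$ the column is *sharp* ($\gamma$ is equality there); over $1$ it is *blurred* ($\gamma$ relates everything). An operation $F=(F^P,F^Q)$ acting coordinatewise preserves $\gamma$ exactly when the following holds: whenever $F^P(p_1,\dots,p_r)=0$, the value $F^Q(q_1,\dots,q_r)$ does not change if those $q_i$ with $p_i=1$ are changed. Call this condition (S).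

**Tests of the guess.**

*Disjointness matters.* In one common language let $\Sigma_1=\{p(x,x,y)\approx y\}$ and $\Sigma_2=\{p(x,y,y)\approx x\}$. Each is non-modular: read $p$ as the third, respectively the first, projection on the four points of the square. Projections preserve every equivalence relation, so the square is a witness. The union gives a Mal'cev operation, so it is modular.

*Projections.* Rename the second symbol: $\Sigma_2=\{p'(x,y,y)\approx x\}$. More generally, let $\Sigma_1$ be any non-modular set, and let $\Sigma_2$ be a set whose symbols can be read as projections so that its identities hold on every set. Take an algebra of $\Sigma_1$ with congruences $\alpha,\beta,\gamma$ violating the law, and add the symbols of $\Sigma_2$ as projections. The three relations are still congruences, and the union is non-modular. The guess survives.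

*Two semilattices.* Let $\Sigma_1,\Sigma_2$ be the semilattice axioms for two symbols. On the square let both symbols act as maximum $\vee$ on the first coordinate and as minimum on the second. If the first coordinate of an output is $0$, both arguments have first coordinate $0$, so (S) holds vacuously. The union is non-modular, and so is each set. The guess survives again.

These tests succeed for the same reason: both sets of operations fit on one non-modular pattern. The first approach to a proof is therefore to put the witnesses for $\Sigma_1$ and $\Sigma_2$ on a common pattern, the square being the obvious candidate. We shall see a set $\Sigma_1$ for which no pattern made of sharp and blurred columns can work, although $\Sigma_1$ is non-modular. The guess is false.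

## Two explicit sets of identities

**The set $\Sigma_1$.** Symbols $a_1,a_2,a_3,b_1,b_2,b_3$ (4-ary), $s,t$ (binary), with the identities
$$a_1(x,y,y,x)\approx a_2(x,y,y,x)\approx a_3(x,y,y,x),\quad b_1(x,y,y,x)\approx b_2(x,y,y,x)\approx b_3(x,y,y,x);\tag{1}$$
$$a_j(x,x,y,y)\approx b_j(x,x,y,y)\quad(j=1,2,3);\tag{2}$$
$$a_1(x,y,y,z)\approx a_2(x,y,y,z),\qquad b_2(x,y,y,z)\approx b_3(x,y,y,z);\tag{3}$$
$$s(a_1(x,y,y,x),b_1(x,y,y,x))\approx x\approx t(a_1(x,y,y,x),b_1(x,y,y,x));\tag{4}$$
$$s(a_3(x,x,y,y),b_1(x,x,y,y))\approx x,\qquad t(a_3(x,x,y,y),b_1(x,x,y,y))\approx y;\tag{5}$$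
$$s(x,x)\approx t(x,x).\tag{6}$$

**The set $\Sigma_2$.** Symbols $m,d$ (ternary), with the identities
$$d(x,y,y)\approx y;\tag{7}$$
$$d(x,y,x)\approx x;\tag{8}$$
$$d(x,x,y)\approx m(x,x,y)\approx m(y,x,x).\tag{9}$$
By (9) and (7), $m(x,x,x)\approx d(x,x,x)\approx x$.

**Theorem 1.** Neither $\Sigma_1$ nor $\Sigma_2$ implies existence of Day terms, but $\Sigma_1\cup\Sigma_2$ does. Hence Taylor's conjecture is false.

Let $\Sigma_2'$ be $\Sigma_2$ together with the semilattice axioms (associative, commutative, idempotent) for a new binary symbol $\cdot$.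

**Theorem 2.** Neither $\Sigma_1$ nor $\Sigma_2'$ implies existence of Day terms, but the variety axiomatized by $\Sigma_1\cup\Sigma_2'$ is congruence distributive. Consequently, if $\mathfrak F$ is any class of varieties containing all congruence distributive varieties and contained in the class of congruence modular varieties, then there are finite sets of identities in disjoint finite languages whose varieties are not in $\mathfrak F$, while the variety of their union is in $\mathfrak F$. Moreover, one of the two sets may be taken idempotent, with its non-modularity witnessed by a four-element algebra.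

How do the identities work together? Read a sequence of Day terms as a walk from $x$ to $w$. An even step must be an equality at $(x,x,y,y)$, an odd step an equality at $(x,y,y,z)$, and every term on the way must be $x$ at $(x,y,y,x)$. Write $A_j=a_j(x,y,z,w)$ and $B_j=b_j(x,y,z,w)$. By (5), an even step leads from $x$ to $s(A_3,B_1)$, and another from $t(A_3,B_1)$ to $w$. By (6), an even step leads from $s(K,K')$ to $t(K,K')$ whenever the terms $K,K'$ agree at $(x,x,y,y)$. So it is enough to walk from the pair $(A_3,B_1)$ to a pair that agrees at $(x,x,y,y)$. By (2), the pair $\big(m(A_1,A_2,A_3),\,m(B_1,B_2,B_3)\big)$ agrees there. By (3), an odd step turns it into $\big(m(A_1,A_1,A_3),\,m(B_1,B_2,B_2)\big)$.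

If we had $m(x,x,y)\approx m(y,x,x)\approx y$, this pair would be $(A_3,B_1)$ and we would be done, but then $m$ would be a Mal'cev operation and $\Sigma_2$ would be modular by itself. So $\Sigma_2$ asks only $m(x,x,y)\approx m(y,x,x)\approx d(x,x,y)$, and the walk makes a detour through $d$.

## Nine steps from $x$ to $w$

**Step 1: the terms.** The purpose is to write down the walk. Let also $E_j=a_j(y,y,z,z)$, and put
$$\begin{aligned}
R_1&=d(E_3,A_1,A_3), & R_2&=d(E_1,A_1,A_3), & R_3&=m(A_1,A_1,A_3), & R_4&=m(A_1,A_2,A_3),\\
S_1&=d(E_1,B_2,B_1), & S_2&=d(E_2,B_2,B_1), & S_3&=m(B_1,B_2,B_2), & S_4&=m(B_1,B_2,B_3).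
\end{aligned}$$
Let $d_0=x$, $d_9=w$, $d_i=s(R_i,S_i)$ for $1\le i\le4$, and
$$d_5=t(R_4,S_4),\quad d_6=t(R_3,S_3),\quad d_7=t(R_2,S_2),\quad d_8=t(R_1,S_1).$$

**Step 2: every $d_i$ is $x$ at $(x,y,y,x)$.** For $d_0$ and $d_9$ this is clear. By (1), at $(x,y,y,x)$ all $A_j$ equal $k_1:=a_1(x,y,y,x)$, all $B_j$ equal $k_2:=b_1(x,y,y,x)$, and all $E_j$ equal $e:=a_1(y,y,y,y)$. Then $R_1=R_2=d(e,k_1,k_1)=k_1$ and $S_1=S_2=d(e,k_2,k_2)=k_2$ by (7). Also $R_3=R_4=m(k_1,k_1,k_1)=k_1$ and $S_3=S_4=k_2$. So $d_1,\dots,d_8$ are all $s(k_1,k_2)$ or $t(k_1,k_2)$, which is $x$ by (4).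

**Step 3: even steps, at $(x,x,y,y)$.** Let $q_j=a_j(x,x,y,y)$. By (2), $A_j=B_j=q_j$. Also $E_j=a_j(x,x,y,y)=q_j$, since $E_j$ uses the two middle arguments, which are now $x$ and $y$.

For $i=0$: by (8), $R_1=d(q_3,q_1,q_3)=q_3$ and $S_1=d(q_1,q_2,q_1)=q_1$, so $d_1=s(q_3,q_1)=x=d_0$ by (5).

For $i=2$ and $i=6$: by (9), $R_2=d(q_1,q_1,q_3)=m(q_1,q_1,q_3)=R_3$ and $S_2=d(q_2,q_2,q_1)=m(q_2,q_2,q_1)=m(q_1,q_2,q_2)=S_3$. So $d_2=d_3$ and $d_6=d_7$.

For $i=4$: $R_4=m(q_1,q_2,q_3)=S_4$, so $d_4=d_5$ by (6).

For $i=8$: $R_1=q_3$ and $S_1=q_1$ as before, so $d_8=t(q_3,q_1)=y=d_9$ by (5).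

**Step 4: odd steps, at $(x,y,y,z)$.** Now $E_j=a_j(y,y,y,y)$, so $E_1=E_2=E_3$ by (1). Hence $R_1=R_2$ and $S_1=S_2$, which gives $d_1=d_2$ and $d_7=d_8$. By (3), $A_1=A_2$ and $B_2=B_3$. Hence $R_3=R_4$ and $S_3=S_4$, which gives $d_3=d_4$ and $d_5=d_6$.

So $\Sigma_1\cup\Sigma_2$ implies existence of Day terms, with $n=9$. $\blacksquare$

## $\Sigma_2$ lives on the square

The purpose of this section is to show that $\Sigma_2$ is non-modular. On $P_0=\{0,1\}$ put $m(x,y,z)=x\vee y\vee z$ and $d(x,y,z)=z\vee(x\wedge y)$. On $Q_0=\{0,1\}$ put $m(x,y,z)=x+y+z$ mod $2$ and $d(x,y,z)=z$.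

On $P_0$: $d(x,y,y)=y\vee(x\wedge y)=y$, $d(x,y,x)=x\vee(x\wedge y)=x$, and $d(x,x,y)=x\vee y=m(x,x,y)=m(y,x,x)$. On $Q_0$: (7) and (8) are clear, and $d(x,x,y)=y=x+x+y=y+x+x$. So both algebras satisfy $\Sigma_2$, and so does $P_0\times Q_0$.

Take $\alpha,\beta,\gamma$ of the square on $P_0\times Q_0$ and check (S). If $m$ has first coordinate $0$ in its output, all arguments have first coordinate $0$, and there is nothing to check. If $d$ has first coordinate $0$ in its output, the third argument has first coordinate $0$, and the second coordinate of the output is that of the third argument, which is not changed. So $\gamma$ is a congruence, and by (10) $\Sigma_2$ is non-modular. $\blacksquare$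

## Sharp and blurred columns cannot handle $\Sigma_1$

For $\Sigma_1$ one would first look for a witness of the same kind: algebras $P,Q$ satisfying $\Sigma_1$, and a congruence $\gamma\leq\alpha$ on $P\times Q$ such that each column is either sharp or blurred. If all columns are sharp then $\gamma=0$, and if all are blurred then $\gamma=\alpha$; in both cases $\alpha\wedge(\beta\vee\gamma)=(\alpha\wedge\beta)\vee\gamma$ holds trivially. So we need a sharp $\mu\in P$ and a blurred $\nu\in P$, and $|Q|\ge2$.

**Observation.** No such $P,Q,\gamma$ exist.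

*Proof.* As in (S), if $F^P(\mu_1,\dots,\mu_r)$ is sharp, then $F^Q$ does not depend on its $i$-th argument for any $i$ with $\mu_i$ blurred. By (1), $a_j(\mu,\nu,\nu,\mu)=:\lambda_1$ and $b_j(\mu,\nu,\nu,\mu)=:\lambda_2$ do not depend on $j$. By (4), $s(\lambda_1,\lambda_2)=t(\lambda_1,\lambda_2)=\mu$, which is sharp.

If $\lambda_1,\lambda_2$ are both blurred, then $s^Q$ is constant, and (4) on $Q$ gives $|Q|=1$.

If exactly one of them is sharp, then $s^Q$ and $t^Q$ depend only on one argument, the same for both. By (6), $s^Q=t^Q$: for instance, if the argument is the first, $s(k,k')=s(k,k)=t(k,k)=t(k,k')$. Then (5) gives $x=y$ for all $x,y\in Q$.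

If both are sharp, then on $Q$ no $a_j$ and no $b_j$ depends on its two middle arguments. By (3),
$$a_1(x,x,y,y)=a_1(x,y,y,y)=a_2(x,y,y,y)=a_2(x,x,y,y),$$
and in the same way $b_2(x,x,y,y)=b_3(x,x,y,y)$. With (2), all six elements $a_j(x,x,y,y),b_j(x,x,y,y)$ equal one element $r$. Then (5) and (6) give $x=s(r,r)=t(r,r)=y$. $\square$

The last case shows the exact point of failure. A fully sharp column over $\lambda_1$ forces $a_2$ to forget its middle arguments. A fully blurred column over $\lambda_1$ makes the first argument of $s$ and $t$ useless. We need a column over $\lambda_1$ that remembers *part* of the $Q$-coordinate: the part that $s$ and $t$ read from their first argument. The middle arguments of $a_2$ must be stored in the forgotten part.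

This dictates the design of $Q$. An element of $Q$ will carry four components $\langle f,g,\theta,\eta\rangle$: two *data* $f,g$ and two *permissions* $\theta,\eta$, subject to one rule: where both permissions are granted, the data agree. The operation $s$ reads the first datum and $t$ the second. Both mask it by the third component of the first argument and the fourth component of the second argument. On the diagonal both permissions come from one element, the data agree where they count, and (6) holds. The column over $\lambda_1$ remembers components $1,2,3$, and the column over $\lambda_2$ remembers components $1,2,4$. The components are again elements of $Q$, so everything must be nested; the addresses are words.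

## Nested data: the set $B$

Let $\Omega$ be the set of finite words over $\{1,2,3,4\}$, with empty word $\square$. Let $\wedge$ be pointwise minimum on $\{0,1\}^\Omega$, and let $\mathbf 1,\mathbf 0$ be the constant functions. Define
$$B=\{f\in\{0,1\}^\Omega:\ \text{for all }u,v\in\Omega,\ f(u3v)=f(u4v)=1\ \Rightarrow\ f(u1v)=f(u2v)\}.$$
Clearly $\mathbf 1,\mathbf 0\in B$. For $f\in B$ and $i\in\{1,2,3,4\}$ let $f_i(v)=f(iv)$, the $i$-th *component* of $f$.

*$B$ is closed under $\wedge$.* If $(f\wedge g)(u3v)=(f\wedge g)(u4v)=1$, then $f$ and $g$ are both $1$ at both words. So $f(u1v)=f(u2v)$ and $g(u1v)=g(u2v)$, and the minima agree.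

*Components stay in $B$.* The condition for $f_i$ at $(u,v)$ is the condition for $f$ at $(iu,v)$.

*The rule.* The condition with $u=\square$ says that $f_1(v)=f_2(v)$ wherever $f_3(v)=f_4(v)=1$, that is,
$$f_1\wedge f_3\wedge f_4=f_2\wedge f_3\wedge f_4\qquad(f\in B).\tag{11}$$

*Assembling.* If $f,g,\theta,\eta\in B$ and $f\wedge\theta\wedge\eta=g\wedge\theta\wedge\eta$, let $\langle f,g,\theta,\eta\rangle$ be the function with value $0$ at $\square$ and components $f,g,\theta,\eta$. It lies in $B$: the condition for $u=\square$ is the hypothesis, and the condition for $u=iu'$ holds because the $i$-th component lies in $B$. The value at $\square$ occurs in no condition.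

## A permission under which two functions agree

We need an operation $\mathrm{eq}$ on $B$ with $\mathrm{eq}(f,f)=\mathbf 1$, with $f\wedge\mathrm{eq}(f,g)=g\wedge\mathrm{eq}(f,g)$, and with values in $B$.

The pointwise choice "$1$ at $c$ iff $f(c)=g(c)$" leaves $B$. Let $f$ be $1$ only at the word $4$, and $g$ be $1$ only at $2$ and $4$. Both are in $B$: the premise of the condition fails everywhere, since both vanish at all words containing $3$. They agree at $3$, $4$ and $1$ but not at $2$, so the pointwise $\mathrm{eq}$ violates the condition for $u=v=\square$.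

The repair is to let $\mathrm{eq}$ at an address ending in $3$ or $4$ also inspect the matching addresses with $1$ and $2$. This must be done at every letter. But there is one more demand. Some columns below will remember of $f$ that $f=1$ on all words starting with $3$, and will not remember all values of $f$ on words starting with $1$ and $2$. If $f,g$ both lie in such a column, $\mathrm{eq}(f,g)$ must also be $1$ on all words starting with $3$, even if $f$ and $g$ differ at the word $1$. This is the reason for a second clause.

**Definition.** Let $D(1)=\{1\}$, $D(2)=\{2\}$, $D(3)=\{1,2,3\}$, $D(4)=\{1,2,4\}$. For $c=c_1\cdots c_l$ let $D(c)=\{r_1\cdots r_l: r_j\in D(c_j)\}$. If $c_j\in\{3,4\}$, call $j$ *relevant* for $c$ and let $D_j(c)=\{r\in D(c): r_j=c_j\}$. For $f,g\in B$ put $\mathrm{eq}(f,g)(c)=1$ iff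

- (i) $f=g$ on $D(c)$, or
- (ii)$_j$ for some relevant $j$: $f(r)=g(r)=1$ for all $r\in D_j(c)$;

and $\mathrm{eq}(f,g)(c)=0$ otherwise.

*Example.* $D(\square)=\{\square\}$, so $\mathrm{eq}(f,g)(\square)=1$ iff $f(\square)=g(\square)$. Next, $\mathrm{eq}(f,g)(3)=1$ iff $f,g$ agree at $1,2,3$, or $f(3)=g(3)=1$. For $c=34$, $D(c)$ has nine words, $D_1(c)=\{31,32,34\}$ and $D_2(c)=\{14,24,34\}$.

Note that $c\in D(c)$ and $c\in D_j(c)$ always, and that $D(cc')=D(c)D(c')$ (concatenations).

**(e1)** $\mathrm{eq}(f,f)=\mathbf 1$, by clause (i).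

**(e2)** $f\wedge\mathrm{eq}(f,g)=g\wedge\mathrm{eq}(f,g)$. Indeed, if $\mathrm{eq}(f,g)(c)=1$, then $f(c)=g(c)$, because $c\in D(c)$ and $c\in D_j(c)$.

**(e3)** $\mathrm{eq}(f,g)\in B$.

*Proof of (e3).* Let $E=\mathrm{eq}(f,g)$, let $E(u3v)=E(u4v)=1$, let $k=|u|$, and write $c^i=uiv$. We must show $E(c^1)=E(c^2)$. We have $D(c^1)=D(u)\,1\,D(v)$ and $D(c^2)=D(u)\,2\,D(v)$, and both are contained in $D(c^3)$ and in $D(c^4)$.

Suppose $E(c^3)=1$ by (i). Then $f=g$ on $D(c^3)$, hence on $D(c^1)$ and on $D(c^2)$, and $E(c^1)=E(c^2)=1$.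

Suppose $E(c^3)=1$ by (ii)$_j$ with $j\ne k+1$. Then $c^1_j=c^2_j=c^3_j$, so $j$ is relevant for $c^1$ and $c^2$, and $D_j(c^1),D_j(c^2)\subseteq D_j(c^3)$. So (ii)$_j$ holds at $c^1$ and $c^2$, and $E(c^1)=E(c^2)=1$.

The same two arguments apply with $c^4$ in place of $c^3$. In the remaining case both values come from (ii)$_{k+1}$. Since $D_{k+1}(c^3)=D(u)\,3\,D(v)$ and $D_{k+1}(c^4)=D(u)\,4\,D(v)$, both $f$ and $g$ are $1$ on these two sets. As $f,g\in B$,
$$f(r1r')=f(r2r'),\qquad g(r1r')=g(r2r')\qquad\text{for all } r\in D(u),\ r'\in D(v).$$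
So the bijection $r1r'\mapsto r2r'$ from $D(c^1)$ to $D(c^2)$ preserves the values of $f$ and of $g$. The position $k+1$ is relevant neither for $c^1$ nor for $c^2$. At all other positions $c^1$ and $c^2$ coincide, so the two words have the same relevant $j$, and the bijection maps $D_j(c^1)$ onto $D_j(c^2)$ for each of them. Hence (i) holds at $c^1$ iff at $c^2$, and likewise (ii)$_j$. So $E(c^1)=E(c^2)$. $\square$

## The algebra $Q$: data and permissions

The universe of $Q$ is $B$, and for $f,g,h,k,k'\in B$ we put
$$\begin{aligned}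
a_1(f,g,h,k)=b_1(f,g,h,k)&=\langle f,k,\mathrm{eq}(f,k),\mathbf 1\rangle, & a_2(f,g,h,k)&=\langle f,k,\mathrm{eq}(f,k),\mathrm{eq}(g,h)\rangle,\\
a_3(f,g,h,k)=b_3(f,g,h,k)&=\langle f,k,\mathbf 1,\mathrm{eq}(f,k)\rangle, & b_2(f,g,h,k)&=\langle f,k,\mathrm{eq}(g,h),\mathrm{eq}(f,k)\rangle,
\end{aligned}$$
$$s(k,k')=k_1\wedge k_3\wedge k'_4,\qquad t(k,k')=k_2\wedge k_3\wedge k'_4 .$$
In each bracket one permission is $\mathrm{eq}(f,k)$, so (e2) gives the hypothesis needed for assembling, and (e3) says that the entries lie in $B$. The values of $s$ and $t$ lie in $B$ because components and meets stay in $B$.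

**$Q$ satisfies $\Sigma_1$.** We check the identities in order.

(1): at $(f,g,g,f)$ we have $\mathrm{eq}(f,f)=\mathrm{eq}(g,g)=\mathbf 1$, so all six elements equal $\langle f,f,\mathbf 1,\mathbf 1\rangle$.

(2): for $j=1,3$ the operations $a_j,b_j$ are equal. For $j=2$, at $(f,f,g,g)$ both sides are $\langle f,g,\mathrm{eq}(f,g),\mathrm{eq}(f,g)\rangle$.

(3): at $(f,g,g,h)$ we have $\mathrm{eq}(g,g)=\mathbf 1$, so $a_1=a_2=\langle f,h,\mathrm{eq}(f,h),\mathbf 1\rangle$ and $b_2=b_3=\langle f,h,\mathbf 1,\mathrm{eq}(f,h)\rangle$.

(4): with $k=k'=\langle f,f,\mathbf 1,\mathbf 1\rangle$ we get $s(k,k')=t(k,k')=f\wedge\mathbf 1\wedge\mathbf 1=f$.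

(5): with $k=\langle f,g,\mathbf 1,\mathrm{eq}(f,g)\rangle$ and $k'=\langle f,g,\mathrm{eq}(f,g),\mathbf 1\rangle$ we have $k_3=k'_4=\mathbf 1$, so $s(k,k')=f$ and $t(k,k')=g$.

(6): $s(k,k)=k_1\wedge k_3\wedge k_4=k_2\wedge k_3\wedge k_4=t(k,k)$ by (11).

## Labels: what a column remembers

Now we build $P$. Its elements will be labels that describe their own columns: a label $\mu=(I_\mu,O_\mu)$ says at which addresses the values of $f$ are remembered ($I_\mu$), and at which of these the value must be $1$ ($O_\mu$). For any pair $\mu=(I_\mu,O_\mu)$ with $O_\mu\subseteq I_\mu\subseteq\Omega$ put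
$$N_\mu=\{f\in B: f=1\text{ on }O_\mu\},\qquad f\sim_\mu f'\iff f,f'\text{ agree on }I_\mu .$$
Since $\mathrm{eq}$ must respect this information, not every pair is allowed.

**Definition (admissible).** A pair $\mu=(I_\mu,O_\mu)$ with $O_\mu\subseteq I_\mu\subseteq\Omega$ is *admissible* if

- for each $c\in I_\mu$: $D(c)\subseteq I_\mu$, or $D_j(c)\subseteq O_\mu$ for some relevant $j$;
- for each $c\in O_\mu$: $D(c)\subseteq O_\mu$, or $D_j(c)\subseteq O_\mu$ for some relevant $j$.

*Example.* Admissible are $\iota=(\emptyset,\emptyset)$, $\omega=(\Omega,\Omega)$, and $\pi=(\{\square\},\emptyset)$, as $D(\square)=\{\square\}$. The pair $(\{3\},\emptyset)$ is not admissible, since $D(3)=\{1,2,3\}\not\subseteq\{3\}$ and $D_1(3)=\{3\}\not\subseteq\emptyset$. The pairs $(\{3\},\{3\})$ and $(\{1,2,3\},\emptyset)$ are admissible. Note that $N_\iota=B$, that $\sim_\iota$ relates everything, and that $N_\omega=\{\mathbf 1\}$.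

**Lemma 1.** Let $\mu$ be admissible and $f,g,f',g'\in N_\mu$. Then $\mathrm{eq}(f,g)\in N_\mu$. If $f\sim_\mu f'$ and $g\sim_\mu g'$, then $\mathrm{eq}(f,g)\sim_\mu\mathrm{eq}(f',g')$.

*Proof.* Let $c\in O_\mu$. If $D(c)\subseteq O_\mu$, then $f=g=1$ on $D(c)$, and $\mathrm{eq}(f,g)(c)=1$ by (i). If $D_j(c)\subseteq O_\mu$ for a relevant $j$, then $\mathrm{eq}(f,g)(c)=1$ by (ii)$_j$. Now let $c\in I_\mu$. If $D_j(c)\subseteq O_\mu$ for some relevant $j$, then $\mathrm{eq}(f,g)(c)$ and $\mathrm{eq}(f',g')(c)$ are both $1$ by (ii)$_j$. Otherwise $D(c)\subseteq I_\mu$. The value of $\mathrm{eq}$ at $c$ depends only on the restrictions of its arguments to $D(c)$, and these are the same for $f,g$ as for $f',g'$. $\square$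

Without clause (ii) this lemma would fail for the admissible pair $(\{2\}\cup\{3\}\Omega,\{3\}\Omega)$. Let $f$ be $1$ exactly on $\{3\}\Omega$, and $g$ exactly on $\{3\}\Omega\cup\{1\}$. Both are in $B$: the value at $u4v$ can be $1$ only if $u$ begins with $3$, and then all the words $u1v,u2v$ are in $\{3\}\Omega$. Both are in $N_\mu$, but they differ at $1\in D(3)$, so clause (i) fails at $3\in O_\mu$. (Admissibility: $D(2)=\{2\}$, and $D_1(3c')=\{3\}D(c')\subseteq\{3\}\Omega$.)

**Composite labels.** For pairs $\lambda^1,\dots,\lambda^4$ let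
$$[\lambda^1,\lambda^2,\lambda^3,\lambda^4]=\Big(\bigcup_{i=1}^4\{i\}I_{\lambda^i},\ \bigcup_{i=1}^4\{i\}O_{\lambda^i}\Big),\qquad\text{where }\{i\}I=\{iv:v\in I\}.$$
If $\lambda$ is this pair, then directly from the definitions, for $f,f'\in B$,
$$f\in N_\lambda\iff f_i\in N_{\lambda^i}\text{ for all }i,\qquad f\sim_\lambda f'\iff f_i\sim_{\lambda^i}f'_i\text{ for all }i.\tag{12}$$
Moreover $\lambda$ determines its entries: $I_{\lambda^i}=\{v: iv\in I_\lambda\}$, and likewise for $O$. We use five composite labels:
$$e(\mu)=[\mu,\mu,\mu,\mu],\quad u_1(\mu)=[\mu,\mu,\mu,\iota],\quad u_2(\mu)=[\mu,\mu,\iota,\mu],\quad \bar q=[\iota,\iota,\iota,\omega],\quad q(\mu,\nu)=[\mu,\nu,\omega,\iota].$$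
For example $u_1(\pi)=(\{1,2,3\},\emptyset)$, and $q(\iota,\pi)=(\{2\}\cup\{3\}\Omega,\{3\}\Omega)$ is the pair just discussed.

**Lemma 2.** If $\mu,\nu$ are admissible, then $e(\mu),u_1(\mu),u_2(\mu),\bar q,q(\mu,\nu)$ are admissible.

*Proof.* In each of these labels $\lambda=[\lambda^1,\dots,\lambda^4]$ all entries are admissible. For $i=3$ and for $i=4$, the entry $\lambda^i$ is $\iota$, or it is $\omega$, or $\lambda^1=\lambda^2=\lambda^i$. Let $c=ic'$ be a word in $I_\lambda$ (respectively $O_\lambda$), so that $c'$ is in $I_{\lambda^i}$ (respectively $O_{\lambda^i}$). We have $D(c)=D(i)D(c')$ and $D_{j+1}(c)=D(i)D_j(c')$ for $j$ relevant for $c'$.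

If $i\in\{1,2\}$, then $D(i)=\{i\}$. So $D(c')\subseteq I_{\lambda^i}$ gives $D(c)\subseteq I_\lambda$, the same holds with $O$, and $D_j(c')\subseteq O_{\lambda^i}$ gives $D_{j+1}(c)\subseteq O_\lambda$.

If $i\in\{3,4\}$ and $\lambda^1=\lambda^2=\lambda^i$, then $D(i)=\{1,2,i\}$ and the entries at $1,2,i$ are equal, so the same three implications hold.

If $i\in\{3,4\}$ and $\lambda^i=\omega$, then $1$ is relevant for $c$ and $D_1(c)=\{i\}D(c')\subseteq\{i\}\Omega\subseteq O_\lambda$. If $\lambda^i=\iota$, there is no such word $c$. $\square$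

## The algebra $P$ of labels

Let $P$ be the set of admissible pairs. For $\mu\ne\nu$ in $P$ (and for all $\mu$ where no $\nu$ occurs) define:

- $a_j(\mu,\mu,\mu,\mu)=b_j(\mu,\mu,\mu,\mu)=e(\mu)$ for all $j$;
- $a_j(\mu,\nu,\nu,\mu)=u_1(\mu)$ and $b_j(\mu,\nu,\nu,\mu)=u_2(\mu)$ for all $j$;
- $a_1(\mu,\mu,\nu,\nu)=b_1(\mu,\mu,\nu,\nu)=\bar q$ and $a_3(\mu,\mu,\nu,\nu)=b_3(\mu,\mu,\nu,\nu)=q(\mu,\nu)$;
- all other values of $a_j,b_j$ are $\iota$; in particular $a_2(\mu,\mu,\nu,\nu)=b_2(\mu,\mu,\nu,\nu)=\iota$;
- $s(e(\mu),e(\mu))=t(e(\mu),e(\mu))=\mu$ and $s(u_1(\mu),u_2(\mu))=t(u_1(\mu),u_2(\mu))=\mu$;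
- $s(q(\mu,\nu),\bar q)=\mu$ and $t(q(\mu,\nu),\bar q)=\nu$;
- all other values of $s,t$ are $\iota$.

**Step 1: the operations are well defined.** For $a_j,b_j$ this holds because the three patterns exclude each other when $\mu\ne\nu$. For $s,t$ we must see that no pair receives two different values. Within each of the three families of pairs, $\mu$ (and $\nu$) can be recovered, because a composite label determines its entries. It remains to compare different families.

If $(e(\mu),e(\mu))=(u_1(\mu'),u_2(\mu'))$, compare the third entries in $e(\mu)=u_2(\mu')$: $\mu=\iota$. The first entries give $\mu'=\mu=\iota$. Both prescriptions give the value $\iota$, so they agree.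

If $(q(\mu,\nu),\bar q)=(e(\mu'),e(\mu'))$, then $q(\mu,\nu)=\bar q$. This is impossible, since the third entries are $\omega$ and $\iota$.

If $(q(\mu,\nu),\bar q)=(u_1(\mu'),u_2(\mu'))$, then $\bar q=u_2(\mu')$. The fourth entries give $\mu'=\omega$ and the first entries give $\mu'=\iota$, a contradiction.

**Step 2: $P$ satisfies $\Sigma_1$.**

(1): for $x=y$ all $a_j$ and all $b_j$ give $e(x)$. For $x\ne y$ all $a_j$ give $u_1(x)$ and all $b_j$ give $u_2(x)$.

(2): for $x=y$ both sides are $e(x)$. For $x\ne y$ both sides are $\bar q$, $\iota$, $q(x,y)$ for $j=1,2,3$.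

(3): if $z=x$, use (1). If $z\ne x$, the tuple $(x,y,y,z)$ has none of the three patterns: the first two need equal first and last entries, and the third would need $x=y$ and $y=z$. So all values are $\iota$.

(4): for $x=y$ we have $s(e(x),e(x))=t(e(x),e(x))=x$. For $x\ne y$ we have $s(u_1(x),u_2(x))=t(u_1(x),u_2(x))=x$.

(5): for $x=y$ as in (4). For $x\ne y$ we have $s(q(x,y),\bar q)=x$ and $t(q(x,y),\bar q)=y$.

(6): $s$ and $t$ differ only on pairs $(q(\mu,\nu),\bar q)$, and $q(\mu,\nu)\neq\bar q$, so they agree on pairs $(\lambda,\lambda)$.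

## The subalgebra of $P\times Q$ that breaks the modular law

Let
$$A=\{(\mu,f)\in P\times Q:\ f\in N_\mu\},$$
let $\alpha,\beta$ be the kernels of the two projections of $A$, and let $(\mu,f)\mathrel\gamma(\mu',f')$ iff $\mu=\mu'$ and $f\sim_\mu f'$. This is an equivalence relation, and $\gamma\le\alpha$.

**Step 1: $A$ is a subalgebra and $\gamma$ is a congruence.** For each basic operation $F$ and labels with $\lambda=F^P(\mu_1,\dots,\mu_r)$ we must show, for $f_i,f_i'\in N_{\mu_i}$:
$$F^Q(f_1,\dots,f_r)\in N_\lambda,\qquad\text{and}\qquad f_i\sim_{\mu_i}f_i'\ \text{for all } i\ \Rightarrow\ F^Q(f_1,\dots,f_r)\sim_\lambda F^Q(f_1',\dots,f_r').\tag{13}$$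
The first part says that $A$ is closed under $F$, the second that $\gamma$ is compatible with $F$. If $\lambda=\iota$, (13) is trivial, since $N_\iota=B$ and $I_\iota=\emptyset$. For the other cases we say that an element is *controlled by $\mu$* if it lies in $N_\mu$ and its $\sim_\mu$-class depends only on the classes of the arguments. The constant $\mathbf 1$ is controlled by every label. Meets of elements controlled by $\mu$ are controlled by $\mu$. By Lemma 1, $\mathrm{eq}$ of two elements controlled by $\mu$ is controlled by $\mu$. By (12), it suffices to see that the $i$-th component of the output is controlled by the $i$-th entry of $\lambda$; an entry $\iota$ demands nothing.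

*$a_j,b_j$ at $(\mu,\mu,\mu,\mu)$, $\lambda=e(\mu)=[\mu,\mu,\mu,\mu]$.* The components of the output are among $f$, $k$, $\mathbf 1$, $\mathrm{eq}(f,k)$, $\mathrm{eq}(g,h)$, where all of $f,g,h,k$ are in $N_\mu$. All are controlled by $\mu$.

*$a_j$ at $(\mu,\nu,\nu,\mu)$, $\lambda=u_1(\mu)=[\mu,\mu,\mu,\iota]$.* Components $1,2,3$ are $f$, $k$, and $\mathrm{eq}(f,k)$ (for $j=1,2$) or $\mathbf 1$ (for $j=3$), with $f,k\in N_\mu$. They are controlled by $\mu$. The dangerous entry $\mathrm{eq}(g,h)$ of $a_2$, with $g,h\in N_\nu$, sits in component $4$, which is forgotten.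

*$b_j$ at $(\mu,\nu,\nu,\mu)$, $\lambda=u_2(\mu)=[\mu,\mu,\iota,\mu]$.* Components $1,2,4$ are $f$, $k$, and $\mathbf 1$ (for $j=1$) or $\mathrm{eq}(f,k)$ (for $j=2,3$), with $f,k\in N_\mu$. They are controlled by $\mu$; the entry $\mathrm{eq}(g,h)$ of $b_2$ sits in the forgotten component $3$.

*$a_1,b_1$ at $(\mu,\mu,\nu,\nu)$, $\lambda=\bar q=[\iota,\iota,\iota,\omega]$.* The fourth component is $\mathbf 1$.

*$a_3,b_3$ at $(\mu,\mu,\nu,\nu)$, $\lambda=q(\mu,\nu)=[\mu,\nu,\omega,\iota]$.* The first component is $f\in N_\mu$, the second is $k\in N_\nu$, the third is $\mathbf 1$.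

*$s,t$ at $(e(\mu),e(\mu))$ or $(u_1(\mu),u_2(\mu))$, $\lambda=\mu$.* Here $\lambda$ need not be composite, and we check the value itself. The first argument $k$ has label $e(\mu)$ or $u_1(\mu)$, so by (12) $k_1,k_2,k_3$ are controlled by $\mu$. The second argument $k'$ has label $e(\mu)$ or $u_2(\mu)$, so $k'_4$ is controlled by $\mu$. Hence $k_1\wedge k_3\wedge k'_4$ and $k_2\wedge k_3\wedge k'_4$ are controlled by $\mu$.

*$s,t$ at $(q(\mu,\nu),\bar q)$, with $\lambda=\mu$ for $s$ and $\lambda=\nu$ for $t$.* By (12), $k_3\in N_\omega$ and $k'_4\in N_\omega$, so $k_3=k'_4=\mathbf 1$. Hence $s(k,k')=k_1$, which is controlled by the first entry $\mu$, and $t(k,k')=k_2$, which is controlled by the second entry $\nu$.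

This covers all values of all operations.

**Step 2: the modular law fails in $A$.** Since $P$ and $Q$ satisfy $\Sigma_1$, so does $A$. Let $\chi$ be the function that is $1$ at $\square$ and $0$ elsewhere. It lies in $B$, since $\chi(u3v)=0$ always. As $O_\pi=O_\iota=\emptyset$, the elements $(\pi,\mathbf 0),(\iota,\mathbf 0),(\iota,\chi),(\pi,\chi)$ are in $A$. Since $I_\iota=\emptyset$,
$$(\pi,\mathbf 0)\mathrel\beta(\iota,\mathbf 0)\mathrel\gamma(\iota,\chi)\mathrel\beta(\pi,\chi),\qquad(\pi,\mathbf 0)\mathrel\alpha(\pi,\chi).$$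
But $((\pi,\mathbf 0),(\pi,\chi))\notin\gamma$, because $\square\in I_\pi$ and $\mathbf 0(\square)\ne\chi(\square)$. By (10), the variety of $\Sigma_1$ is not congruence modular, and by Day's theorem $\Sigma_1$ does not imply existence of Day terms. With the two previous parts, Theorem 1 is proved. $\blacksquare$

## Adding a semilattice: a congruence distributive union

We prove Theorem 2.

**Step 1: $\Sigma_2'$ is non-modular.** Take the square $P_0\times Q_0$ with the operations $m,d$ from before, and let $\cdot$ be $\vee$ on $P_0$ and minimum on $Q_0$. Both are semilattice operations. If the first coordinate of a product is $0$, both arguments have first coordinate $0$, so (S) holds and $\gamma$ is still a congruence. By (10), $\Sigma_2'$ is non-modular. The witness has four elements, and all operations of $\Sigma_2'$ are idempotent: $m(x,x,x)\approx d(x,x,x)\approx x\cdot x\approx x$. That $\Sigma_1$ is non-modular is part of Theorem 1.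

**Step 2: facts on the commutator.** Let $\mathcal U$ be the variety of $\Sigma_1\cup\Sigma_2'$. It is congruence modular, since it has the Day terms of Theorem 1. In a modular variety there is a commutator $[\alpha,\beta]$ of congruences. We use the following facts from Freese–McKenzie, *Commutator Theory for Congruence Modular Varieties*, LMS Lecture Note Series 125, 1987:

- $[\alpha,\beta]\le\alpha\wedge\beta$, and the commutator is monotone and distributes over joins;
- for $\delta\le\alpha$, $[\alpha/\delta,\alpha/\delta]=([\alpha,\alpha]\vee\delta)/\delta$;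
- $[\alpha,\alpha]=0$ iff the term condition holds: for all terms $f$ and all $x\mathrel\alpha y$, $c_i\mathrel\alpha c_i'$, the equality $f(x,\bar c)=f(x,\bar c')$ implies $f(y,\bar c)=f(y,\bar c')$.

A congruence with $[\alpha,\alpha]=0$ is called *abelian*. For instance, on an abelian group every congruence satisfies the term condition: a term is $f(x,\bar c)=nx+g(\bar c)$ with $n\in\mathbb Z$, and both equalities say $g(\bar c)=g(\bar c')$.

**Step 3: in $\mathcal U$ only the zero congruence is abelian.** Let $[\alpha,\alpha]=0$ and $x\mathrel\alpha y$. Put $e=x\cdot y$. Then $e\mathrel\alpha x\cdot x=x$. By the semilattice axioms $e\cdot x=e=e\cdot e$. Apply the term condition to the term $f(u,c)=u\cdot c$, with $c=x$ and $c'=e$: from $f(e,x)=f(e,e)$ we get $f(x,x)=f(x,e)$, that is, $x=x\cdot e=e$. In the same way, $e\mathrel\alpha y$ and $e\cdot y=e=e\cdot e$ give $y=y\cdot e=e$. So $x=y$.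

**Step 4: the commutator is the meet.** Let $\alpha$ be a congruence of an algebra in $\mathcal U$ and $\delta=[\alpha,\alpha]\le\alpha$. In the quotient by $\delta$, $[\alpha/\delta,\alpha/\delta]=([\alpha,\alpha]\vee\delta)/\delta=\delta/\delta=0$. By Step 3, $\alpha/\delta=0$, so $\alpha=\delta=[\alpha,\alpha]$. For any congruences $\alpha,\beta$, monotonicity now gives $[\alpha,\beta]\ge[\alpha\wedge\beta,\alpha\wedge\beta]=\alpha\wedge\beta$, and hence $[\alpha,\beta]=\alpha\wedge\beta$.

**Step 5: distributivity.** Since the commutator distributes over joins,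
$$\alpha\wedge(\beta\vee\gamma)=[\alpha,\beta\vee\gamma]=[\alpha,\beta]\vee[\alpha,\gamma]=(\alpha\wedge\beta)\vee(\alpha\wedge\gamma).$$
So $\mathcal U$ is congruence distributive.

**Step 6: the class $\mathfrak F$.** The sets $\Sigma_1$ and $\Sigma_2'$ are finite, in disjoint finite languages. Their varieties are not congruence modular, so they are not in $\mathfrak F$. The variety of the union is congruence distributive, so it is in $\mathfrak F$. By Step 1, $\Sigma_2'$ is idempotent with a four-element witness. $\blacksquare$

*Remark.* The set $\Sigma_1$ is not idempotent: in $Q$, $a_1(\mathbf 1,\mathbf 1,\mathbf 1,\mathbf 1)=\langle\mathbf 1,\mathbf 1,\mathbf 1,\mathbf 1\rangle$ has value $0$ at $\square$, so it is not $\mathbf 1$. Some non-idempotence cannot be avoided. J. Opršal (*Taylor's modularity conjecture and related problems for idempotent varieties*, Order 35, 2018) proved that the interpretability join of two idempotent non-modular varieties is not congruence modular. So in a counterexample at least one of the two sets must be non-idempotent; here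 only $\Sigma_1$ is. This remark is context and was not used above.
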